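# Every rational number between the bounds is the slope of a semistable fibration

## 1. A pencil of plane quartics

Take two general homogeneous quartic forms $G_0,G_1$ in three variables. The curves $sG_0+tG_1=0$ form a pencil in $\mathbb P^2$ with $16$ distinct base points. Blow them up. The result is a smooth surface $\widetilde\Sigma$ with a morphism $f:\widetilde\Sigma\to\mathbb P^1$ whose general fiber is a smooth plane quartic, a curve of genus $g=3$. For general $G_0,G_1$ the pencil is a Lefschetz pencil: every singular member has exactly one node and no other singularity.

Let us compute. Blowing up $16$ points gives $K_{\widetilde\Sigma}^2=9-16=-7$, $c_2(\widetilde\Sigma)=3+16=19$ and $\chi(\mathcal O_{\widetilde\Sigma})=1$. A product $F\times C$ of curves of genera $g$ and $b$ has $K^2=8(g-1)(b-1)$, $c_2=4(g-1)(b-1)$, $\chi(\mathcal O)=(g-1)(b-1)$. We subtract these values, because we want to measure how far our surface is from being a product. With $g=3$, $b=0$ this gives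
$$K_f^2=-7+16=9,\qquad e_f=19+8=27,\qquad \chi_f=1+2=3 .$$
Two checks: $9+27=12\cdot3$, as Noether's formula demands; and $27$ is the degree $3(4-1)^2$ of the discriminant of plane quartics, that is, the number of nodal fibers.

The ratio $K_f^2/\chi_f=9/3=3$ is the *slope* of the family. It does not change if we pull the family back by a finite cover $C'\to\mathbb P^1$ of degree $e$: a node $xy=t$ becomes $xy=s^k$ where the cover is ramified to order $k$, resolving this point produces a fiber with $k$ nodes in its place, so the number of nodes becomes $27e$; and $\chi_f=\deg f_*\omega_f$ becomes $3e$ (Fact 4 below). So one pencil gives one number, $3$. Can we find a family of genus-$3$ curves, with only nodal fibers, of slope $22/7$? Of slope $11.99$? Which rational numbers occur at all?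

## 2. Slopes, semistability, and the two theorems

Everything is over $\mathbb C$. Let $S$ be a nonsingular projective surface and $C$ a nonsingular projective curve of genus $b$.

**Definition (fibrations and slope).** A *fibration of genus $g$* is a surjective morphism $f:S\to C$ with connected fibers whose general fiber has genus $g$. It is *relatively minimal* if no fiber contains a $(-1)$-curve. Throughout, $g\ge2$, and fibrations are relatively minimal and not locally trivial. Put
$$\chi_f=\chi(\mathcal O_S)-(g-1)(b-1),\quad K_f^2=K_S^2-8(g-1)(b-1),\quad e_f=c_2(S)-4(g-1)(b-1).$$
Then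
$$K_f^2+e_f=12\chi_f,\qquad \chi_f>0,\qquad \lambda_f:=\frac{K_f^2}{\chi_f}=12-\frac{e_f}{\chi_f}, \tag{1}$$
and $\lambda_f$ is the *slope* of $f$.

**Definition (semistable).** The fibration $f$ is *semistable* if every fiber is a reduced curve with at most nodes as singularities.

If $f$ is semistable, then $e_f$ is the number of nodes in the fibers. Indeed, $c_2(S)$ is the topological Euler number, which equals $(2-2b)(2-2g)$ plus the sum over the singular fibers $F_t$ of $e(F_t)-(2-2g)$; and a nodal fiber with $\nu$ nodes has $e(F_t)=2-2g+\nu$, since smoothing a node replaces a point by a circle's worth of annulus and lowers the Euler number by $1$. In particular $e_f\ge0$ and $\lambda_f\le12$.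

For fixed $g$ the slopes of all fibrations of genus $g$ have sharp lower and upper bounds $\lambda_m(g)$ and $\lambda_M(g)$, both attained. We take as known that $\lambda_m(g)=4(g-1)/g$ (the slope inequality), that $\lambda_M(g)\le12$, and that $\lambda_M(2)=7$. It is also known that every rational number in $[\lambda_m(g),\lambda_M(g)]$ is the slope of some fibration, not necessarily semistable, when $g\ne3$; for $g=3$ this is known for rational numbers in $[\lambda_m(3),9]$. Conjecture 1.5 of "On The Geography Of Slopes Of Fibrations" asserts that for every $g\ge2$ each rational $r\in[\lambda_m(g),\lambda_M(g)]$ is the slope of a *semistable* fibration of genus $g$. We prove that the conjecture is true, in the following precise form.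

**Theorem 1.** The set of slopes of semistable fibrations of genus $g$ is $\mathbb Q\cap[2,7]$ if $g=2$, and $\mathbb Q\cap[4(g-1)/g,\,12]$ if $g\ge3$. In particular $\lambda_M(g)=12$ for $g\ge3$, and Conjecture 1.5 holds for every $g\ge2$.

**Theorem 2.**
1. The set of slopes of semistable hyperelliptic fibrations of genus $3$ is exactly $\mathbb Q\cap[\frac83,\frac{17}2]$. For every $g\ge2$ the corresponding set for genus $g$ contains $\mathbb Q\cap[\frac{4(g-1)}g,\frac{10g-13}{g-1})$.
2. Let $g\in\{3,5\}$. The set of slopes of semistable fibrations of genus $g$ whose general fiber has maximal gonality (i.e. no $g^1_{(g+1)/2}$) is exactly $\mathbb Q\cap[6-\frac{12}{g+1},12]$, i.e. $\mathbb Q\cap[3,12]$ for $g=3$ and $\mathbb Q\cap[4,12]$ for $g=5$.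

Theorem 2 is not needed for Theorem 1. In Theorem 1 the inclusion "$\subseteq$" is the list of known bounds, so the work is to realize every rational number in the interval.

## 3. Semistable reduction does not preserve slopes

Since (for $g\ne3$) every rational number is the slope of *some* fibration, a sensible first attempt is to take such a fibration and apply semistable reduction: after a finite base change the fibers can be made nodal. We saw that base change preserves the slope of a semistable family. For other families it need not. To see this we need the invariants of a double cover of a product, which we shall use three times.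

Recall that if $X\to\mathcal Y$ is the double cover of a smooth projective surface branched along a reduced curve $R\in|2L|$, if $X$ has at most rational double points, and if $S\to X$ is the minimal resolution, then
$$K_S^2=2(K_{\mathcal Y}+L)^2,\qquad \chi(\mathcal O_S)=2\chi(\mathcal O_{\mathcal Y})+\tfrac12L\cdot(L+K_{\mathcal Y}). \tag{2}$$

**Lemma 3 (double covers of products).** Let $Z,T$ be smooth projective curves of genera $\gamma,b$, let $\mathcal Y=Z\times T$, and let $X,S,L$ be as above, with $L\cdot(Z\times\{t\})=n/2$. Put $g=2\gamma-1+\frac n2$, let $f:S\to T$ be the projection and $\kappa=\mathrm{pr}_Z^*K_Z$. Then the numbers $K_f^2,\chi_f$ defined with this $g$ are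
$$K_f^2=2(2\kappa L+L^2),\qquad \chi_f=\tfrac12L(L+\kappa). \tag{3}$$

*Proof.* By Riemann–Hurwitz, a double cover of $Z$ branched in $n$ points has genus $g$, so $g$ is the genus of the general fiber. Let $\theta=\mathrm{pr}_T^*K_T$, so $K_{\mathcal Y}=\kappa+\theta$ and $\kappa^2=\theta^2=0$. The class $\theta$ is $2b-2$ times the class of $Z\times\{t\}$, so $L\theta=n(b-1)$ and $(\kappa+L)\theta=(2b-2)(2\gamma-2+\frac n2)=2(b-1)(g-1)$. Hence $K_S^2=2(\kappa+L)^2+4(\kappa+L)\theta=2(\kappa+L)^2+8(b-1)(g-1)$, which gives the first formula. Next, $\chi(\mathcal O_{\mathcal Y})=(\gamma-1)(b-1)$, so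
$$\chi_f=\tfrac12L(L+\kappa)+(b-1)\big(2(\gamma-1)+\tfrac n2-(g-1)\big)=\tfrac12L(L+\kappa).\qquad\square$$

**Example.** Let $F$ be a binary form of degree $6$ with distinct roots and consider $y^2=tF(x)$ over $\mathbb P^1$: the double cover of $\mathbb P^1\times\mathbb P^1$ branched along the six curves $\{\text{root}\}\times\mathbb P^1$ and the two fibers over $t=0,\infty$. Here $g=2$, and $L$ has degree $3$ on $\mathbb P^1\times\{t\}$ and degree $1$ on $\{x\}\times\mathbb P^1$. The branch curve has $12$ nodes, so $X$ has $12$ points of type $A_1$. In $S$ the fiber over $t=0$ is $2E+A_1+\dots+A_6$ with $(-2)$-curves $A_i$, each meeting $E\cong\mathbb P^1$ once; intersecting the fiber with $E$ gives $2E^2+6=0$, so $E^2=-3$. The same holds over $\infty$, and $f$ is relatively minimal. From (3), with $\kappa L=-2$ and $L^2=6$, we get $K_f^2=2(-4+6)=4$ and $\chi_f=\frac12(6-2)=2$: slope $2$. (Check: $e_f=24-4=20$, and each of the two bad fibers has Euler number $2+6=8$, contributing $8-(-2)=10$.) Now base change by $t=s^2$ and put $y=sy'$. The family becomes $y'^2=F(x)$, a product, with $K_f^2=\chi_f=0$ and no slope at all.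

So semistable reduction does not simply multiply $K_f^2$ and $\chi_f$ by the degree, and we lose control of the slope exactly at the fibers that are not semistable. We must build semistable families from the start. Their home is the moduli space of stable curves, where the invariants are degrees of divisor classes.

## 4. From curves in $\overline M_g$ to semistable fibrations

Recall that a stable curve of genus $g\geq 2$ is a connected nodal curve whose dualizing sheaf is ample. Let $\overline M_g$ be the coarse moduli space of stable curves and $\partial$ its boundary, the locus of singular curves. Let $\lambda,\delta$ be the Hodge class and the total boundary class of the moduli stack, regarded as $\mathbb Q$-divisor classes on $\overline M_g$ (the rational Picard groups of the stack and the coarse space agree). If a stable family over a curve $T$ induces $h:T\to\overline M_g$, then $\deg h^*\lambda$ and $\deg h^*\delta$ are the degrees of $\lambda,\delta$ on the family. A node with local equation $xy=t^k$ counts $k$ in $\delta$.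

We use three published facts.

**Fact 4 (Mumford, Knudsen).** $\overline M_g$ is projective. For a stable family over a smooth projective curve $T$ with smooth general fiber, let $f:S\to T$ be the minimal resolution of the total space. Then $\deg\lambda=\deg f_*\omega_{S/T}=\chi_f$ and $\deg\delta=e_f$.

**Definition (compact type).** A stable curve is *of compact type* if its dual graph is a tree, i.e. every node is separating. Two elliptic curves glued at one point form a genus-$2$ curve of compact type; an elliptic curve with two points identified is a genus-$2$ curve that is not. In general the genera $h_i$ of the components of the normalization satisfy $g=\sum h_i+b_1(\text{dual graph})$, so $\sum h_i=g$ exactly for curves of compact type.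

**Fact 5 (Satake, Baily–Borel, Igusa, Namikawa).** There is a morphism $\tau:\overline M_g\to A_g^*$ to the Satake compactification $A_g^*=\bigsqcup_{k\le g}A_k$ such that a positive multiple of $\lambda$ is the pullback of an ample class. Here $\tau([C])$ is the product of the polarized Jacobians of the components of the normalization of $C$. In particular $\lambda$ is nef. By Torelli's theorem, $\tau|_{M_g}$ is injective.

For the two genus-$2$ curves above, $\tau$ gives $E_1\times E_2\in A_2$ and $E\in A_1$. In the second case, $\tau$ forgets which two points were identified. This forgetting is what we shall exploit.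

**Fact 6 (Cornalba–Harris, Ann. Sci. ENS 21 (1988), Prop. 4.7).** For a semistable family with smooth hyperelliptic general fiber,
$$(8g+4)\lambda=g\,\xi_0+\sum_{1\le j\le (g-1)/2}2(j+1)(g-j)\,\xi_j+\sum_{1\le i\le g/2}4i(g-i)\,\delta_i, \tag{4}$$
where $\delta=\xi_0+2\sum_j\xi_j+\sum_i\delta_i$. All terms have nonnegative degree; $\xi_0,\xi_j$ come from nonseparating nodes, and $\delta_i$ from separating nodes (cutting the fiber into parts of genera $i$ and $g-i$).

The next lemma says that to produce a semistable fibration it is enough to produce a curve mapping to $\overline M_g$.

**Lemma 7.** Let $h:T\to\overline M_g$ be a morphism from a smooth projective irreducible curve with $h(T)\not\subset\partial$ and $\deg h^*\lambda>0$. Then there is a (relatively minimal, not locally trivial) semistable fibration of genus $g$ with slope $12-\deg h^*\delta/\deg h^*\lambda$, whose general fiber has the moduli of general points of $h(T)$.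

*Proof.* The generic point of $T$ maps into $M_g$, so over a finite extension of the function field of $T$ there is a smooth curve with that modulus. By stable reduction, after a further finite base change, it extends to a stable family over a smooth projective curve $T'\to T$; its moduli map agrees with $T'\to T\to\overline M_g$ at the generic point, hence everywhere because $\overline M_g$ is separated. The total space has singularities $xy=t^k$; its minimal resolution $S$ replaces each by a chain of $k-1$ curves of self-intersection $-2$, so the fibers of $f:S\to T'$ are reduced and nodal, and $\omega_{S/T'}$ is the pullback of the relative dualizing sheaf of the stable family. The latter is ample on fibers, so $\omega_{S/T'}$ has nonnegative degree on every fiber component. A $(-1)$-curve in a fiber would have degree $-1$; so $f$ is relatively minimal. Base change multiplies the degrees of $\lambda$ and $\delta$ by $\deg(T'/T)$, so Fact 4 and (1) give the slope. Finally $\chi_f>0$, while a locally trivial family has constant moduli and hence $\deg\lambda=0$. $\square$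

## 5. Adding two curve classes

Suppose $T_1,T_2\to\overline M_g$ give slopes $s_1<s_2$, and let $r$ be a rational number in between. The class $\ell=(12-r)\lambda-\delta$ has degree $(s_i-r)\deg\lambda|_{T_i}$ on $T_i$, negative for $i=1$ and positive for $i=2$. Choose positive integers $p,q$ with $p\,\ell T_1+q\,\ell T_2=0$. An irreducible curve of class $pT_1+qT_2$ would have slope $r$. But the only curve we have in this class is a union of copies of $T_1$ and $T_2$. It is reducible, and nothing says that it deforms to an irreducible curve. A fibration needs an irreducible base. Here the naive attempt stops.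

There are curve classes that do contain smooth irreducible curves: by Bertini's theorem, products $D_1\cdots D_{n-1}$ of very ample divisor classes on a smooth projective variety of dimension $n\ge2$. But two difficulties remain. First, the extreme classes will only be products of *nef* classes. Second, a sum of two products, such as $A_1A_2+B_1B_2$ on a threefold, is not given to us as a product. The cure for the first is that we only need strict inequalities, which survive a small ample perturbation. The cure for the second is to walk from $A_1\cdots A_{n-1}$ to $B_1\cdots B_{n-1}$ by exchanging one factor at a time: the sign of $\ell$ changes at some single step, and in that step only one factor varies, so we can interpolate linearly in that factor and remain a product.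

For $n$ nef or ample factors we write intersection products without dots, and for a product $\alpha$ of $n-1$ divisor classes with $\lambda\alpha>0$ we put
$$\mathrm{sl}(\alpha)=12-\frac{\delta\alpha}{\lambda\alpha}. \tag{5}$$

**Lemma 8 (interpolation).** Let $U$ be a smooth projective variety of dimension $n\ge2$ and $\varphi:U\to\overline M_g$ a morphism with $\varphi(U)\not\subset\partial$. Write $\lambda,\delta$ also for their pullbacks to $U$. Let $\alpha=A_1\cdots A_{n-1}$ and $\beta=B_1\cdots B_{n-1}$ be products of nef $\mathbb Q$-divisor classes with $\lambda\alpha>0$, $\lambda\beta>0$. If $\mathrm{sl}(\alpha)<\mathrm{sl}(\beta)$, then every rational $r$ with $\mathrm{sl}(\alpha)<r<\mathrm{sl}(\beta)$ is the slope of a semistable fibration of genus $g$. Given a proper closed subset of $U$, the curve $T\subset U$ used can be chosen not contained in it.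

*Proof.* **Step 1: make everything ample.** Put $\ell=(12-r)\lambda-\delta$, a $\mathbb Q$-class because $r$ is rational. Then $\ell\alpha=(\mathrm{sl}(\alpha)-r)\lambda\alpha<0$ and likewise $\ell\beta>0$. Let $H$ be ample and replace every $A_i$, $B_i$ by $A_i+\varepsilon H$, $B_i+\varepsilon H$ with $\varepsilon>0$ rational. The numbers $\ell\alpha,\ell\beta,\lambda\alpha$ are polynomials in $\varepsilon$, so for small $\varepsilon$ we keep $\ell\alpha<0<\ell\beta$ and $\lambda\alpha>0$. Nef plus ample is ample. So we may assume that all $A_i,B_i$ are ample.

**Step 2: find a product of ample classes killed by $\ell$.** Consider the rational numbers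
$$c_j=\ell\cdot B_1\cdots B_j\,A_{j+1}\cdots A_{n-1},\qquad 0\le j\le n-1,$$
with $c_0=\ell\alpha<0<\ell\beta=c_{n-1}$. If some $c_j=0$, we have our product. Otherwise $c_{j-1}<0<c_j$ for some $j\ge1$, and $D_j=c_jA_j-c_{j-1}B_j$ is ample, having positive coefficients. It satisfies
$$\ell\cdot B_1\cdots B_{j-1}D_jA_{j+1}\cdots A_{n-1}=c_jc_{j-1}-c_{j-1}c_j=0 .$$
In all cases there are ample $\mathbb Q$-classes $D_1,\dots,D_{n-1}$ with $\ell\cdot D_1\cdots D_{n-1}=0$. After scaling they are very ample.

**Step 3: take a curve in that class.** Let $T$ be a general complete intersection of members of the $|D_i|$. By Bertini it is a smooth irreducible curve, and it is contained neither in $\varphi^{-1}(\partial)$ nor in the given closed set, since each general member lowers the dimension of these proper closed subsets. For small rational $\eta>0$ all $D_i-\eta A_i$ are ample. As $\lambda$ is nef, replacing the factors $D_i$ by $\eta A_i$ one at a time does not increase the product with $\lambda$, so $\lambda T\ge\eta^{n-1}\lambda\alpha>0$. Apply Lemma 7 to $T\to\overline M_g$. Since $\ell\cdot T=0$, the slope $12-\delta T/\lambda T$ equals $r$. $\square$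

## 6. Pencils at one end, Satake sections at the other

We now need varieties $U$ carrying two nef products whose slopes we can compute or estimate: a small one and a large one. Here is a common source.

Let $q:P\to Y$ be a $\mathbb P^1$-bundle of smooth projective varieties, with a rational map $P\dashrightarrow\overline M_g$ whose image meets $M_g$. Since $P$ is smooth and $\overline M_g$ projective, the map is defined outside a closed subset of codimension $\ge2$. Let $U$ be a resolution of the closure of its graph, chosen to be an isomorphism over the domain of definition. Let $\varphi:U\to\overline M_g$ be the induced morphism, $\psi=\tau\varphi$, and $n=\dim U=\dim P$.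

**Lemma 9 (the class $\alpha$).** Let $A$ be ample on $Y$ and $\alpha=(q^*A)^{n-1}$, pulled back to $U$. Then $\alpha$ is a positive multiple of the class of a curve $\cong\mathbb P^1$ on which $\varphi$ is the moduli map of a general pencil, i.e. of the family over a general fiber of $q$. So if a general pencil has $\deg\lambda>0$, then $\lambda\alpha>0$, and $\mathrm{sl}(\alpha)$ is the slope of a semistable family obtained from a general pencil by finite base change.

*Proof.* The locus in $P$ over which $U\to P$ is not an isomorphism has dimension $\le n-2=\dim Y-1$, so its image in $Y$ is a proper closed subset. Hence a general fiber of $U\to Y$ maps isomorphically to a general fiber of $q$. On it $\varphi$ agrees with the moduli map of the pencil where the members are smooth, hence everywhere. Since $\dim Y=n-1$, $A^{n-1}$ is a positive multiple of the class of a point, and $\alpha$ is that multiple of the fiber class. The last statement follows from (5), Fact 4 and the invariance of $\delta/\lambda$ under base change. $\square$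

**Lemma 10 (the class $\beta$).** Let $k=\dim\psi(U)\ge1$, let $H$ be very ample on $U$ and $\beta=\lambda^{k-1}H^{n-k}$. Then $\lambda\beta>0$, and there is a smooth, possibly disconnected, nonempty curve $T\subset U$, whose class is a positive multiple of $\beta$, with the following properties.
1. Some component $T_i$ of $T$ has $\lambda T_i>0$.
2. $T$ meets any proper closed subset of $U$ given in advance in at most finitely many points. In particular no component of $T$ lies in $\varphi^{-1}(\partial)$.
3. If $E\subset U$ is a closed subset given in advance with $\dim\psi(E)\le k-2$, then $T\cap E=\emptyset$.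

*Proof.* By Fact 5 choose $c>0$ such that $c\lambda$ is the pullback under $\psi$ of a very ample class $M$ on $A_g^*$. Then $k$ general members of $|M|$ meet $\psi(U)$ in finitely many, but at least one, general points; the fibers of $\psi$ over them have dimension $n-k$, and $H^{n-k}$ is positive on them. So $\lambda\beta=\lambda^kH^{n-k}>0$. Let $T$ be the intersection of $k-1$ general members of $\psi^*|M|$ and $n-k$ general members of $|H|$. These systems are base-point free, so by Bertini $T$ is smooth of dimension $1$, of class $c^{k-1}\beta$. As $\lambda T>0$, $T$ is nonempty and (1) holds. A general member of a base-point-free system contains no component of a given closed set, so the dimension of its intersection with that set drops by one; after $n-1$ members a proper closed set is reduced to at most finitely many points. This is (2). For (3): $k-1$ general hyperplane sections of $A_g^*$ miss the set $\psi(E)$, of dimension $\le k-2$. $\square$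

Property (3) is the point. A part of the boundary that is a divisor in $\overline M_g$, and which an ample curve must hit, can have a small image under $\tau$; then $T$ avoids it, $\delta T$ becomes small, and the slope becomes large.

## 7. Hyperelliptic families

**Proposition 11.** Let $g\ge2$. There is a number $\sigma_g\ge\dfrac{10g-13}{g-1}$ such that every rational $r\in[4(g-1)/g,\sigma_g)$ is the slope of a semistable hyperelliptic fibration of genus $g$. For $g=2$ and $g=3$ the value $\frac{10g-13}{g-1}$ ($=7$, resp. $\frac{17}2$) is also attained.

*Proof.* Let $V=H^0(\mathbb P^1,\mathcal O(2g+2))$ and $P=\mathrm{Fl}(1,2;V)\to Y=\mathrm{Gr}(2,V)$, a $\mathbb P^1$-bundle whose fibers are the pencils of binary forms. Let $P\dashrightarrow\overline M_g$ send $(\langle F\rangle\subset V_2)$ to the curve $y^2=F$. With the notation of Section 6, $\varphi(U)$ is the closure $\overline H_g$ of the hyperelliptic locus $H_g$, of dimension $2g-1$, and $k=2g-1$ by Torelli.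

**Step 1: the low end, by double covers of $\mathbb P^1\times\mathbb P^1$.** A general pencil $\ell\subset\mathbb P(V)$, spanned by $F_0,F_1$, is base-point free and avoids the codimension-$2$ locus of forms with a triple root or two double roots. The curve $R_0=\{sF_0+tF_1=0\}\subset\mathbb P^1\times\ell$ is smooth, being the graph of a morphism $\mathbb P^1\to\ell$, and each singular member of the pencil has exactly one double root. To make the branch curve divisible by $2$, let $T=\mathbb P^1\to\ell$ be a double cover branched over two points over which $R_0\to\ell$ is étale, and let $R\subset\mathbb P^1\times T$ be the pullback of $R_0$. Since the branch points of $R_0\to\ell$ and $T\to\ell$ are disjoint, $R$ is smooth. It has degree $2g+2$ on $\mathbb P^1\times\{t\}$ and degree $2$ on $\{x\}\times T$, so $R\sim2L$ with $L$ of degrees $g+1$ and $1$. The double cover $S$ branched along $R$ is smooth. Near a double root, $R$ is $x^2=t$ in suitable coordinates, with $t$ a local coordinate on $T$, so $S$ is $y^2=x^2-t$ up to a unit and its fiber has a node. There is only one double root, and $2g$ simple ones, so each fiber is smooth or irreducible with one node. Thus $f:S\to T$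 is semistable, and relatively minimal since its fibers are irreducible. In Lemma 3 (with $\gamma=0$, $n=2g+2$) we have $\kappa L=-2$ and $L^2=2(g+1)$. So
$$K_f^2=2(-4+2g+2)=4(g-1),\qquad \chi_f=\tfrac12(2g+2-2)=g .$$
By Lemma 9, $\lambda\alpha>0$ and $\mathrm{sl}(\alpha)=4(g-1)/g$; and this value is attained, by $f$.

As a check of (4): $e_f=12g-4(g-1)=8g+4$ nodes, all nonseparating and of the kind counted by $\xi_0$, and indeed $(8g+4)\cdot g=g\cdot(8g+4)$.

**Step 2: the components of a curve in $\overline H_g$.** We want to bound the Satake image of the curves in $\overline H_g$ not of compact type. Let $[C]\in\overline H_g$. Choose a curve in $\overline H_g$ through $[C]$ that meets $H_g$; normalizing and applying stable reduction, we get a stable family $\mathcal X$ over a smooth pointed curve with smooth hyperelliptic general fiber and special fiber $C$. After a base change if necessary, the hyperelliptic involution is defined on the generic fiber; since Isom schemes of stable curves are finite over the base, it extends to an involution $\iota$ of $\mathcal X$. Consider the quotient $\mathcal X/\iota$. Locally $\mathcal X=\mathrm{Spec}\,R$ with $R$ torsion-free over the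 base; $R^\iota$ is torsion-free, hence flat. Taking invariants is exact in characteristic $0$, so $R^\iota/tR^\iota=(R/tR)^\iota$: the special fiber of $\mathcal X/\iota$ is $C/\iota$. The general fiber is $\mathbb P^1$, so $C/\iota$ has arithmetic genus $0$. It is reduced and connected. It is also nodal: a node $xy=0$ fixed by $\iota$ has either its branches preserved, $\iota(x,y)=(\pm x,\pm y)$ in suitable coordinates, and the quotient is again a node; or its branches exchanged, and the quotient is smooth with coordinate $x+y$. So $C/\iota$ is a tree of $\mathbb P^1$'s.

A component of $C$ not mapped to itself by $\iota$ maps birationally to its image in $C/\iota$, hence is rational; so is a component on which $\iota$ acts trivially. The normalization of any other component is a double cover of $\mathbb P^1$. So a component of the normalization of $C$ of positive genus $h$ is hyperelliptic or has $h=1$, and such curves depend on $2h-1$ parameters.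

**Step 3: the curve $T$ of Lemma 10 avoids curves not of compact type.** If $C$ is not of compact type, the positive genera satisfy $\sum_{i=1}^\rho h_i\le g-1$. So for $\rho\ge1$ the points $\tau([C])$ form a set of dimension at most $\sum(2h_i-1)=2\sum h_i-\rho\le2(g-1)-1$, and for $\rho=0$ of dimension $0$. In total the dimension is at most $2g-3=k-2$. The locus of curves not of compact type is closed in $\overline M_g$. Its preimage $E\subset U$ therefore satisfies $\dim\psi(E)\le k-2$, and by Lemma 10(3) we may take $T\cap E=\emptyset$.

**Step 4: the high end.** For each component $T_i$ of $T$ pass to a semistable family over a base change, as in the proof of Lemma 7, and apply (4), dividing by the degree of the base change. All fibers have compact type, so only the $\delta_i$ occur. Since $i(g-i)\ge g-1$ for $1\le i\le g/2$, summing over the components gives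
$$(8g+4)\,\lambda T=\sum_i4i(g-i)\,\delta_iT\ \ge\ 4(g-1)\,\delta T. \tag{6}$$
Hence $\delta T/\lambda T\le\frac{2g+1}{g-1}$ and
$$\sigma_g:=\mathrm{sl}(\beta)\ge12-\frac{2g+1}{g-1}=\frac{10g-13}{g-1} .$$

**Step 5: interpolation and end values.** We have $4(g-1)/g<4<7\le\sigma_g$. Lemma 8 gives all rational $r\in(4(g-1)/g,\sigma_g)$, and the fibrations are hyperelliptic because $\varphi(U)=\overline H_g$. If $g\in\{2,3\}$, only $i=1$ occurs, and (6) is an equality on each component; a component $T_i$ with $\lambda T_i>0$ gives slope exactly $12-\frac{2g+1}{g-1}$ by Lemma 7. $\square$

**Theorem 1 for $g=2$.** Proposition 11 gives all rational numbers in $[2,7]$, and $\lambda_M(2)=7$. $\square$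

For $g\ge3$ hyperelliptic families do not suffice: for $g=3$, say, their slopes are at most $\frac{17}2$ (Section 12). We need families whose general fiber is less special, and curves in $\overline M_g$ that avoid the boundary altogether.

## 8. Plane quartics and intersections of three quadrics

**Lemma 12.** For $g\ge3$: $\dim\tau(\partial)\le3g-5$.

*Proof.* Let $h_1,\dots,h_\rho\ge1$ be the positive genera of the components of the normalization of a singular stable curve, and $k=\sum h_i\le g$. For fixed genera, the corresponding locus in $A_g^*$ has dimension at most
$$\sum_i\big(3h_i-3+[h_i=1]\big)=3k-2\rho-\#\{i:h_i\ge2\},$$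
where $[h_i=1]$ is $1$ if $h_i=1$ and $0$ otherwise. If $k\le g-1$ and $\rho\ge1$, this is at most $3(g-1)-2=3g-5$; if $\rho=0$ it is $0$. If $k=g$, the curve is of compact type and, being singular, has at least two components. The end components of its dual tree have positive genus by stability, so $\rho\ge2$. If $\rho=2$, some $h_i\ge2$ since $g\ge3$, so the dimension is at most $3g-4-1=3g-5$. If $\rho\ge3$, it is at most $3g-6$. $\square$

For $g=2$ the bound fails: products of two elliptic curves form a locus of dimension $2$, not $\le1$. This is the place where genus $2$ differs.

**Proposition 13.** For $g=3$ every rational $r\in[3,12]$, and for $g=5$ every rational $r\in[4,12]$, is the slope of a semistable fibration of genus $g$. It can be chosen so that its general fiber is not hyperelliptic ($g=3$), resp. is neither hyperelliptic nor trigonal ($g=5$).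

*Proof.* For $g=3$ let $V=H^0(\mathbb P^2,\mathcal O(4))$ and $P=\mathrm{Fl}(1,2;V)\to Y=\mathrm{Gr}(2,V)$, mapping a flag to the quartic in it. For $g=5$ let $V=H^0(\mathbb P^4,\mathcal O(2))$ and $P=\mathrm{Fl}(2,3,4;V)\to Y=\mathrm{Fl}(2,4;V)$, a $\mathbb P^1$-bundle with fibers $\mathbb P(V_4/V_2)$; let $P\dashrightarrow\overline M_5$ send $(V_2\subset V_3\subset V_4)$ to the intersection of the quadrics in $V_3$. The general curve of genus $3$ (resp. $5$) is a plane quartic (resp. a complete intersection of three quadrics in $\mathbb P^4$). So $P\dashrightarrow\overline M_g$ is dominant, and $k=\dim\psi(U)=3g-3$ by Torelli.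

**Step 1: the low end.** A general fiber of $q$ is a general pencil in $|L|$ on a surface $\Sigma$. For $g=3$ it is $(\Sigma,L)=(\mathbb P^2,\mathcal O(4))$. For $g=5$, the quadrics in a general $V_2$ cut out a smooth quartic del Pezzo surface $\Sigma\subset\mathbb P^4$ with $K_\Sigma=\mathcal O_\Sigma(2+2-5)=\mathcal O_\Sigma(-1)$, and $L=\mathcal O_\Sigma(2)=-2K_\Sigma$ with $H^0(L)=V/V_2$. In both cases $L$ is very ample, so a general pencil is a Lefschetz pencil: it has $L^2=16$ reduced base points, and each singular member has a single node. Blow up the base points: $\sigma:\widetilde\Sigma\to\Sigma$ with exceptional curves $E_i$, and $f:\widetilde\Sigma\to\mathbb P^1$ with fiber class $F=\sigma^*L-\sum E_i$. Then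
$$K_{\widetilde\Sigma}+F=\sigma^*K_\Sigma+\sum E_i+\sigma^*L-\sum E_i=\sigma^*(K_\Sigma+L),$$
and $K_\Sigma+L$ is $\mathcal O(1)$, resp. $-K_\Sigma$; it is ample. The $E_i$ are sections of $f$, since $E_i\cdot F=1$, so no fiber component $\Gamma$ is contracted by $\sigma$. Hence $K_{\widetilde\Sigma}\cdot\Gamma=(K_{\widetilde\Sigma}+F)\cdot\Gamma>0$ for each $\Gamma$: the fibers are stable curves and $f$ is relatively minimal. The invariants for $g=3$ were found in Section 1: $K_f^2=9$, $\chi_f=3$, slope $3$. For $g=5$ we have $K_\Sigma^2=4$ and $\chi(\mathcal O_\Sigma)=1$, so
$$K_f^2=4-16+32=20,\qquad\chi_f=1+4=5,$$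
and the slope is $4$. By Lemma 9, $\mathrm{sl}(\alpha)=3$, resp. $4$, and this value is attained. The smooth fibers are plane quartics, which are canonical curves and so not hyperelliptic; resp. complete intersections of three quadrics, which are canonically embedded because $2+2+2-5=1$, so not hyperelliptic. The latter are not trigonal either: by geometric Riemann–Roch three points of a divisor in a $g^1_3$ on a canonical curve lie on a line, and every quadric through the curve would contain this line.

**Step 2: the high end.** By Lemma 12, $\dim\tau(\partial)\le3g-5=k-2$. By Lemma 10(3) we may take $T$ disjoint from $\varphi^{-1}(\partial)$. So $\delta T=0$ and $\mathrm{sl}(\beta)=12$. A component $T_i$ with $\lambda T_i>0$ gives a fibration of slope $12$ by Lemma 7. By Lemma 10(2) its general point avoids the preimage of the closure of the hyperelliptic (and, for $g=5$, trigonal) locus.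

**Step 3: in between.** Apply Lemma 8 with $T$ not contained in the preimage of that same closed subset. $\square$

**Theorem 1 for $g=3$ and $g=5$.** Proposition 11 covers the rationals in $[\frac83,\sigma_3)$ with $\sigma_3\ge\frac{17}2>3$, resp. in $[\frac{16}5,\sigma_5)$ with $\sigma_5\ge\frac{37}4>4$. Proposition 13 covers the rest up to $12$. $\square$

This argument uses explicit pencils through the general curve of genus $g$. For the other genera we change the parameter space: instead of all curves of genus $g$, we use double covers of a fixed curve $B'$, with branch points moving on $B'$. The parameter space is then the surface $B'\times B'$.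

## 9. Double covers of $B'\times T$ branched along graphs

**Lemma 14.** Let $B'$ be a smooth projective curve of genus $\gamma\ge2$, $T$ a smooth projective irreducible curve, $n\ge2$ even, and $h_1,\dots,h_n:T\to B'$ pairwise distinct morphisms such that no three of them coincide at a point of $T$. Put $D=\sum\deg h_i$ (a constant map has degree $0$) and $N=\sum_{i<j}\Gamma_i\cdot\Gamma_j$, where $\Gamma_i\subset B'\times T$ is the graph of $h_i$, and assume $D>0$. Then there is a semistable fibration of genus $g=2\gamma-1+\frac n2$ with slope
$$4\,\frac{N+3(\gamma-1)D}{N+(\gamma-1)D}=12-\frac{8N}{N+(\gamma-1)D}. \tag{7}$$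

**Example.** Let $n=2$, $T=B'$, $h_1=\mathrm{id}$. If $\gamma=2$ and $h_2$ is the hyperelliptic involution, then $D=2$ and $N=6$ (the fixed points), and (7) gives $g=4$ and slope $12-\frac{48}{6+2}=6$. If $\gamma=3$ and $h_2$ is a fixed-point-free involution (which exists when $B'$ is an étale double cover of a curve of genus $2$), then $N=0$, $g=6$ and the slope is $12$. So the slope is large when the graphs rarely meet.

*Proof.* A finite base change $T'\to T$ of degree $e$ preserves the hypotheses and multiplies $D$ and $N$ by $e$, so it does not change (7). Let $R=\sum\Gamma_i$.

**Step 1: make $R$ divisible by $2$.** The squaring map $\mathrm{Pic}^{n/2}(B')\to\mathrm{Pic}^n(B')$ is finite étale. Pull it back along $t\mapsto\mathcal O(\sum h_i(t))$ and take a connected component. After this finite base change we have a map $T\to\mathrm{Pic}^{n/2}(B')$, and pulling back a Poincaré bundle gives a line bundle $L_1$ on $B'\times T$ with $L_1^2\cong\mathcal O(R)$ on every $B'\times\{t\}$. By the seesaw theorem $\mathcal O(R)=L_1^2\otimes\mathrm{pr}_T^*M$ for a line bundle $M$ on $T$. After a further base change of degree $2$, $\deg M$ is even, and then $M$ is a square because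 $\mathrm{Pic}^0(T)$ is divisible. So we may assume $\mathcal O(R)=L^2$.

**Step 2: the double cover is semistable.** Let $X\to\mathcal Y=B'\times T$ be the double cover branched along the reduced curve $R$ and defined by $L$, and let $S\to X$ be the minimal resolution. Each $\Gamma_i$ maps isomorphically to $T$, so $R$ is étale over $T$ except where graphs meet, and there exactly two do. At such a point let $m$ be the contact order. With $x$ a coordinate vanishing on one graph, $X$ is locally $z^2=x(x-t^mu)$ with $u$ a unit. Completing the square with $x'=x-\frac12t^mu$ gives $x'^2-z^2=\frac14t^{2m}u^2$, that is, $vw=t^{2m}\cdot\text{unit}$ with $v=x'-z$, $w=x'+z$. This is an $A_{2m-1}$ point and the fiber has a node there; in $S$ it is replaced by a chain of $2m-1$ curves of self-intersection $-2$, and the fiber stays reduced and nodal. Elsewhere $X$ is smooth over $T$. So all fibers of $f:S\to T$ are reduced and nodal. The general fiber is a double cover of $B'$ branched in $n\ge2$ points, hence connected, of genus $2\gamma-1+\frac n2=g$; so all fibers are connected. Fiber components are $(-2)$-curves, or curves dominating $B'$, hence not rational. So $f$ is relatively minimal.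

**Step 3: the invariants.** We use (3). Since $\kappa$ is $2\gamma-2$ times the class of $\{y\}\times T$, and $\Gamma_i\cdot(\{y\}\times T)=\deg h_i$, we have $2L\kappa=R\kappa=(2\gamma-2)D$. The normal bundle of the graph $\Gamma_i$ is $h_i^*T_{B'}$, so $\Gamma_i^2=-(2\gamma-2)\deg h_i$, and $4L^2=R^2=2N-(2\gamma-2)D$. Therefore
$$K_f^2=4\kappa L+2L^2=4(\gamma-1)D+N-(\gamma-1)D=N+3(\gamma-1)D,$$
$$\chi_f=\tfrac12(L^2+L\kappa)=\tfrac12\Big(\tfrac N2-\tfrac{(\gamma-1)D}2+(\gamma-1)D\Big)=\tfrac14\big(N+(\gamma-1)D\big).$$
As $N\ge0$ (the graphs are distinct curves), $\gamma\ge2$ and $D>0$, we have $\chi_f>0$; in particular $f$ is not locally trivial. Dividing gives (7). $\square$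

## 10. Interpolation on $B'\times B'$

We want many pairs $(T,(h_i))$ with computable $D,N$. Take $T$ to be a curve in $B'\times B'$, and for the $h_i$ its two projections, moved around by a group acting freely.

Let $B$ be a curve of genus $\gamma_0\ge2$ and $\pi:B'\to B$ a connected étale Galois cover with group $G$ of order $m\ge1$. Cyclic ones exist for every $m$, since $H_1(B,\mathbb Z)=\mathbb Z^{2\gamma_0}$ surjects onto $\mathbb Z/m$. So $\gamma:=g(B')=m(\gamma_0-1)+1$ and $G$ acts freely on $B'$. Choose nonempty subsets $\mathcal S,\mathcal S'\subset G$ with $|\mathcal S|+|\mathcal S'|=n=2a$ even. Let $W=B'\times B'$ with points $(y_1,y_2)$, and $F_i=\mathrm{pr}_i^*(\mathrm{pt})$. For $u\in G$ let $\Gamma_u=\{y_2=uy_1\}$ and $c_u=\#\{(s,s')\in\mathcal S\times\mathcal S':s'^{-1}s=u\}$. Put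
$$\mathfrak D=|\mathcal S|F_1+|\mathcal S'|F_2,\qquad \mathfrak N=\sum_uc_u\Gamma_u .$$
In the simplest case $m=1$, $\mathcal S=\mathcal S'=\{1\}$, we have $W=B\times B$, $\mathfrak D=F_1+F_2$ and $\mathfrak N$ is the diagonal; the first example of Section 9 is then the case where $T$ is the graph of the hyperelliptic involution.

**Lemma 15.** Let $T\subset W$ be a smooth irreducible curve, not one of the $\Gamma_u$, with $T\cdot\mathfrak D>0$. Then $T$ yields a semistable fibration of genus $2\gamma-1+a$ and slope $\mathrm{sl}(T)$, where for a class $A$ on $W$ (with nonzero denominator)
$$\mathrm{sl}(A)=12-\frac{8\,A\mathfrak N}{A\mathfrak N+(\gamma-1)A\mathfrak D}. \tag{8}$$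

*Proof.* Consider the $n$ maps $s\circ\mathrm{pr}_1|_T$ ($s\in\mathcal S$) and $s'\circ\mathrm{pr}_2|_T$ ($s'\in\mathcal S'$) from $T$ to $B'$. Two of the same type never coincide at a point, as $G$ acts freely. Among any three, two have the same type; so no three coincide. Two of different types coincide where $sy_1=s'y_2$, i.e. exactly on the scheme $T\cap\Gamma_u$ with $u=s'^{-1}s$, which is finite. So the maps are pairwise distinct. The intersection number of two graphs is the degree of the scheme where the two maps agree, so $N=T\cdot\mathfrak N$. Since $\deg(\mathrm{pr}_i|_T)=T\cdot F_i$ and the elements of $G$ act as automorphisms, $D=T\cdot\mathfrak D$. Apply Lemma 14. $\square$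

Now $W$ is a surface, and interpolating is easy: a positive combination of divisor classes is a divisor class. At the high end we need a curve class orthogonal to all $\Gamma_u$. The difference map to the Jacobian of $B$ contracts all of them, which provides it.

**Proposition 16.** Let $Q$ be a nef divisor class on $W$ with $Q\mathfrak D>0$ and $Q\mathfrak N>0$. Then every rational $r\in(\mathrm{sl}(Q),12]$ is the slope of a semistable fibration of genus $2\gamma-1+a$.

*Proof.* **Step 1: a class orthogonal to the $\Gamma_u$.** Let $d:W\to J(B)$, $d(y_1,y_2)=\pi(y_1)-\pi(y_2)$, and $\mathcal P=d^*\Theta$ with $\Theta$ very ample on $J(B)$. Then $\mathcal P$ is base-point free, hence nef. Since $\pi(uy)=\pi(y)$, $d(\Gamma_u)=0$ and so $\mathcal P\Gamma_u=0$. Also $\mathcal PF_i>0$ because $d$ is nonconstant on $F_i$. Hence $\mathcal P\mathfrak N=0$ and $\mathcal P\mathfrak D>0$.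

**Step 2: $\dim d(W)=2$.** Otherwise the irreducible curve $d(W)=B-B$ would equal its subcurve $B-c$ for every $c\in B$. Since $(B-c)+(c-c')=B-c'$, it would be stable under translation by all $c-c'$, hence under the group they generate, which is $J(B)$. This is impossible as $\dim J(B)=\gamma_0\ge2$.

**Step 3: $r=12$.** Let $T$ be the pullback of a general member of $|\Theta|$. By Bertini it is smooth, and irreducible because of Step 2. A general member of $|\Theta|$ misses $0$, so $T$ avoids $d^{-1}(0)\supset\Gamma_u$. Thus $T\mathfrak N=0$ and $T\mathfrak D=\mathcal P\mathfrak D>0$. Lemma 15 gives slope $12$.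

**Step 4: $\mathrm{sl}(Q)<r<12$.** For a class $A$ put
$$\ell(A)=A\cdot\big(4(\mathfrak N+3(\gamma-1)\mathfrak D)-r(\mathfrak N+(\gamma-1)\mathfrak D)\big).$$
By (7) and (8), whenever $A\mathfrak N+(\gamma-1)A\mathfrak D>0$ we have $\ell(A)=(\mathrm{sl}(A)-r)(A\mathfrak N+(\gamma-1)A\mathfrak D)$. So $\ell(Q)<0$, and $\ell(\mathcal P)=(12-r)(\gamma-1)\mathcal P\mathfrak D>0$. With $H$ ample and $\varepsilon>0$ small rational, the ample classes $Q'=Q+\varepsilon H$ and $\mathcal P'=\mathcal P+\varepsilon H$ still satisfy $\ell(Q')<0<\ell(\mathcal P')$. The $\mathbb Q$-class $A=\ell(\mathcal P')Q'-\ell(Q')\mathcal P'$ is ample and $\ell(A)=0$. A general member $T$ of a very ample multiple of $A$ is smooth, irreducible and not equal to any $\Gamma_u$, with $T\mathfrak D>0$, and $\mathrm{sl}(T)=r$ since $\ell(T)=0$. Apply Lemma 15. $\square$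

## 11. The class $Q$ in each genus, and the end of the proof of Theorem 1

Proposition 11 gives, for $g\ge4$, all rationals up to $\sigma_g\ge10-\frac3{g-1}\ge9$. So it suffices to find, for every $g\ge4$ with $g\ne5$, data as in Section 10 with $2\gamma-1+a=g$ and $\mathrm{sl}(Q)<9$. We shall get $\mathrm{sl}(Q)\le\frac{60}7$.

**Lemma 17.** For $g=4$, $g=7$, $g=9$, $g=10$ and all $g\ge12$ there are data with $\mathrm{sl}(Q)=8$; for $g=11$ there are data with $\mathrm{sl}(Q)=\frac{60}7$.

*Proof.* Take $Q=F_1$, which is nef since $F_1^2=0$ and $F_1$ is represented by an irreducible curve. Here $Q\mathfrak D=|\mathcal S'|$, and $F_1\Gamma_u=1$ gives $Q\mathfrak N=\sum_uc_u=|\mathcal S||\mathcal S'|$. Both are positive, and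
$$\mathrm{sl}(F_1)=12-\frac{8|\mathcal S|}{|\mathcal S|+\gamma-1}. \tag{9}$$
Take $\gamma_0=2$, so $\gamma-1=m$ and $g-1=2m+a$. By (9) we want $|\mathcal S|$ as large as possible relative to $m$. The best value is $|\mathcal S|=m$.

Let $\kappa_0=g-1$, $m=\lceil\kappa_0/3\rceil$, $a=\kappa_0-2m$, $|\mathcal S|=m$, $|\mathcal S'|=2a-m$. Since $\kappa_0\le3m$ we have $a\le m$, so $|\mathcal S'|\le m$. This is allowed if $2a-m\ge1$, i.e. $2\kappa_0\ge5m+1$. As $m\le(\kappa_0+2)/3$, it suffices that $2\kappa_0\ge\frac{5\kappa_0+13}3$, i.e. $\kappa_0\ge13$. It also holds for $\kappa_0=3,6,8,9,11,12$, where $m=1,2,3,3,4,4$ and $5m+1=6,11,16,16,21,21$, against $2\kappa_0=6,12,16,18,22,24$. So for $g\in\{4,7,9,10,12,13\}$ and all $g\ge14$ we get $\mathrm{sl}(Q)=12-\frac{8m}{2m}=8$.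

For $g=11$ take $m=4$, $a=2$, $|\mathcal S|=3$, $|\mathcal S'|=1$. Then $2m+a=10$, and $\mathrm{sl}(Q)=12-\frac{24}7=\frac{60}7$. $\square$

The genera $6$ and $8$ remain. In genus $8$ the choice $Q=F_1$ is really not enough for us. Since $2\gamma-1+a=8$ with $a\ge1$, we have $\gamma\le4$. If $\gamma=4$ then $a=1$, $|\mathcal S|=1$, and (9) gives $12-\frac84=10$. If $\gamma=3$ then $a=3$, $n=6$, but $m\le2$ allows only $n\le4$; if $\gamma=2$ then $a=5$, $n=10$, but $m=1$ allows only $n=2$. So $F_1$ yields $(10,12]$, while Proposition 11 guarantees only $[\frac72,\frac{67}7)$. We need a better nef class, meeting the diagonal more often relative to $F_1+F_2$. A trigonal map provides one.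

**Lemma 18.** For $g=6$ there are data with $\mathrm{sl}(Q)=\frac{68}9$, and for $g=8$ with $\mathrm{sl}(Q)=8$.

*Proof.* Take $m=1$, $B'=B$ of genus $\gamma=g/2\in\{3,4\}$, $\mathcal S=\mathcal S'=\{1\}$, $a=1$; then $2\gamma-1+a=g$, $\mathfrak D=F_1+F_2$ and $\mathfrak N=\Delta$, the diagonal of $B\times B$.

**Step 1: the curve $B$.** Choose $B$ with a degree $3$ map $\phi:B\to\mathbb P^1$ with simple branching and monodromy group $S_3$. It exists by Riemann's existence theorem: take $2\gamma+4$ branch points with local monodromies $2\gamma+2$ copies of $(12)$ and two copies of $(23)$. Their product is $1$ and they generate $S_3$, so the cover is connected; its genus is given by $2g(B)-2=-6+(2\gamma+4)$, so it is $\gamma$.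

**Step 2: the class $Q$.** We have $(\phi\times\phi)^*\Delta_{\mathbb P^1}=\Delta+Q$ for an effective divisor $Q$. The left-hand side is the fiber product $B\times_{\mathbb P^1}B$. It is finite over $B$ under the first projection, and over the complement of the branch locus it is étale over $\mathbb P^1$. So $Q$ is finite over $B$ and generically reduced. Over that complement it parametrizes ordered pairs of distinct points in fibers of $\phi$, and $S_3$ is $2$-transitive, so this part is irreducible. Every component of $Q$ dominates $B$, so $Q$ is an irreducible curve. Since $\Delta_{\mathbb P^1}$ is the sum of the two rulings, $Q\equiv3F_1+3F_2-\Delta$.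

**Step 3: the numbers.** With $F_i^2=0$, $F_1F_2=F_i\Delta=1$ and $\Delta^2=2-2\gamma$,
$$Q^2=18-12-(2\gamma-2)=8-2\gamma\ge0,\qquad Q\mathfrak D=6-2=4,\qquad Q\mathfrak N=6+(2\gamma-2)=2\gamma+4.$$
An irreducible curve with nonnegative self-intersection is nef. So Proposition 16 applies, and by (8)
$$\mathrm{sl}(Q)=12-\frac{8(2\gamma+4)}{2\gamma+4+4(\gamma-1)}=12-\frac{8(\gamma+2)}{3\gamma},$$
which is $12-\frac{40}9=\frac{68}9$ for $\gamma=3$ and $12-4=8$ for $\gamma=4$. $\square$

**Theorem 1 for $g\ge4$, $g\ne5$.** By Lemmas 17 and 18, $\mathrm{sl}(Q)\le\frac{60}7$ in all cases, so by Proposition 16 every rational number in $(\frac{60}7,12]$ is the slope of a semistable fibration of genus $g$. By Proposition 11 so is every rational number in $[\frac{4(g-1)}g,\sigma_g)$, and $\sigma_g\ge10-\frac3{g-1}\ge9>\frac{60}7$. The union is $\mathbb Q\cap[\frac{4(g-1)}g,12]$. Together with Sections 7 and 8 and the bound $\lambda_M(g)\le12$ (so that $\lambda_M(g)=12$ for $g\ge3$), this proves Theorem 1, and Conjecture 1.5 is true for every $g\ge2$. $\blacksquare$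

**Remarks.** For $g=3$ every rational number in $(9,12]$ is also a slope, which completes the non-semistable statement quoted in Section 2. Moreover, pulling a semistable fibration back along a finite cover of the base of degree $e$, and resolving the points $xy=t^k$, multiplies $\chi_f$ and $e_f$ by $e$. So each slope is attained by semistable fibrations with $\chi_f$ arbitrarily large.

## 12. Exact slope sets for hyperelliptic and for maximal-gonality families

*Proof of Theorem 2.* A relatively minimal semistable fibration of genus $g\ge2$ is the minimal resolution of its stable model (contract the chains of $(-2)$-curves in fibers), so Fact 4 applies to it: $\deg\lambda=\chi_f$ and $\deg\delta=e_f$ on its base.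

**Part 1.** Existence, for every $g\ge2$ and for both ends when $g=3$, is Proposition 11. For $g=3$ it remains to bound the slopes. The lower bound $\frac83$ is the slope inequality. For the upper bound, (4) with $g=3$ reads
$$28\lambda=3\xi_0+8\xi_1+8\delta_1\le8(\xi_0+2\xi_1+\delta_1)=8\delta$$
in degrees, all terms being nonnegative. So $e_f/\chi_f\ge\frac72$ and $\lambda_f\le12-\frac72=\frac{17}2$.

**Part 2.** Existence is Proposition 13: for $g=3$, no $g^1_2$ means not hyperelliptic, and for $g=5$ a smooth curve that is neither hyperelliptic nor trigonal has no $g^1_3$. The upper bound $12$ is $e_f\ge0$. For the lower bound, let $g=2k-1$ with $k=2,3$. By Harris–Mumford (Invent. Math. 67 (1982)) and Eisenbud–Harris (Invent. Math. 90 (1987)), the closure in $\overline M_g$ of the divisor of curves with a $g^1_k$ has class a positive multiple of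
$$(g+3)\lambda-\frac{g+1}6\,\delta_0-\sum_{i\ge1}i(g-i)\,\delta_i ,$$
where $\delta=\delta_0+\sum_{i\ge1}\delta_i$. If the general fiber of $f$ has no $g^1_k$, the base does not map into this effective divisor, so the class has nonnegative degree on the base. The degrees of the $\delta_i$ are nonnegative and $i(g-i)\ge g-1\ge\frac{g+1}6$, so $(g+3)\chi_f\ge\frac{g+1}6e_f$. Hence
$$\lambda_f=12-\frac{e_f}{\chi_f}\ge12-\frac{6(g+3)}{g+1}=6-\frac{12}{g+1},$$
which is $3$ for $g=3$ and $4$ for $g=5$. $\square$
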